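# Identities of $2\times 2$ matrices over an infinite field of characteristic $2$

Throughout, $K$ is an infinite field with $\operatorname{char}K=2$. Signs do not matter, so $[a,b]=ab-ba=ab+ba$. Commutators are left-normed: $[a,b,c]=[[a,b],c]$, and so on.

## 1. Commutators of $2\times2$ matrices when $2=0$

Let $e_{ij}$ be the matrix units. We compute
$$[e_{12},e_{21}]=e_{11}-e_{22}=e_{11}+e_{22}=1 .$$
So a commutator can be a nonzero scalar matrix. This needs characteristic $2$: a commutator has trace $0$, and a scalar matrix $c\cdot 1$ has trace $2c$.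

Now take general commutators. Every $2\times2$ matrix is a scalar matrix plus a matrix $ae_{11}+be_{12}+ce_{21}$, and scalar summands disappear in commutators. From $[e_{11},e_{12}]=e_{12}$, $[e_{11},e_{21}]=e_{21}$, $[e_{12},e_{21}]=1$ we see that every commutator has the form $v=\beta e_{12}+\gamma e_{21}+n\cdot1$. Two consequences follow at once.

First, if $v'=\beta'e_{12}+\gamma'e_{21}+n'$, then $[v,v']=(\beta\gamma'+\gamma\beta')\cdot 1$ is scalar. Hence $[[x_1,x_2],[x_3,x_4],x_5]$ vanishes on $M_2(K)$.

Second, let $z=se_{11}+be_{12}+ce_{21}$ plus a scalar; the scalar contributes $2\cdot(\text{scalar})=0$ to the trace, so $\operatorname{tr}z=s$. Then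
$$[v,z]=s(\beta e_{12}+\gamma e_{21})+(\beta c+\gamma b)\cdot1=\operatorname{tr}(z)\,v+\text{scalar},\qquad\text{so}\qquad [v,z,x]=\operatorname{tr}(z)[v,x].$$
A letter inserted between $v$ and the last letter acts as multiplication by its trace. By iteration, $[v,z_1,\dots,z_m,x]=\operatorname{tr}(z_1)\cdots\operatorname{tr}(z_m)[v,x]$.

Apply this to the Jacobi identity $[x_1,x_2,x_3]+[x_2,x_3,x_1]+[x_3,x_1,x_2]=0$. Multiplying it by $\operatorname{tr}(z_1)\cdots\operatorname{tr}(z_m)$ shows that for every $m\ge0$ the polynomial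
$$f_m=[x_1,x_2,z_1,\dots,z_m,x_3]+[x_2,x_3,z_1,\dots,z_m,x_1]+[x_3,x_1,z_1,\dots,z_m,x_2]$$
of degree $m+3$ vanishes on $M_2(K)$. Of course $f_0=0$ already in the free algebra. But consider $f_1$. By Jacobi, $[v,z,x]=[v,x,z]+[v,[z,x]]$. The terms $[v,x,z]$ sum to $[f_0,z]=0$, so
$$f_1=[[x_1,x_2],[z,x_3]]+[[x_2,x_3],[z,x_1]]+[[x_3,x_1],[z,x_2]] .$$
Expanding, each of the three summands gives eight monomials, and together they are the $24$ orderings of $x_1,x_2,x_3,z$, each with coefficient $1$. So $f_1=s_4(x_1,x_2,x_3,z)$, the standard polynomial of degree $4$ (signs being irrelevant), which is not zero.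

Thus multiplying a trivial relation by a trace produced a nontrivial identity. We now have identities $f_1,f_2,f_3,\dots$ of unbounded degree, and every other relation between commutators can be multiplied by traces in the same way. Is there a finite list of identities from which all of them follow?

## 2. T-ideals, finite bases, and the two theorems

Let $X=\{x_1,x_2,\dots\}$; elements of $X$ are called letters. Let $K\langle X\rangle$ be the free associative unital algebra on $X$.

**Definition.** A polynomial $f\in K\langle X\rangle$ is an *identity* of $M_2(K)$ if it vanishes under all substitutions of elements of $M_2(K)$ for its letters. A *T-ideal* is an ideal of $K\langle X\rangle$ closed under all endomorphisms of $K\langle X\rangle$. The set $T=T(M_2(K))$ of identities is a T-ideal. The identities are *finitely based* if $T$ is generated, as a T-ideal, by finitely many polynomials.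

A small example: the T-ideal of identities of the algebra $K$ itself is generated by the single polynomial $[x_1,x_2]$. Modulo it every polynomial becomes a commutative polynomial, and a commutative polynomial that vanishes on the infinite field $K$ is zero.

**Conventions.** A multidegree is a finitely supported vector $\mu$ of nonnegative integers; $e_i$ is the $i$-th unit vector, $|\mu|=\sum\mu_i$ is the degree, and $\mu$ is *multilinear* if all $\mu_i\le1$. The join of multidegrees is the componentwise maximum. For a multidegree $\alpha$, regarded as a multiset of letters, $[v,x^\alpha,x]$ means that the letters of $\alpha$ are inserted in some order. For a finite set $\Lambda$ of indices, $t^\Lambda$ means $\prod_{i\in\Lambda}t_i$, and similarly for $a^\Lambda$, $z_\Lambda$.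

Since $K$ is infinite, substituting $x_i\mapsto\lambda_ix_i$ with $\lambda_i\in K$ and separating powers of the $\lambda_i$ (Vandermonde) shows that a T-ideal contains the multihomogeneous components of its elements.

Let $T^{(N)}$ be the T-ideal generated by all $f\in T$ with $\deg f\le N$. A multihomogeneous polynomial of degree $\le N$ involves at most $N$ letters, so $T^{(N)}$ is generated by a basis of the finite-dimensional space of elements of $T$ of degree $\le N$ in $x_1,\dots,x_N$. Hence $T^{(N)}$ is finitely based, for every $N$.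

**Theorem 1.** *$T(M_2(K))=T^{(9)}$. In particular, for every infinite field $K$ of characteristic $2$ the identities of $M_2(K)$ are finitely based: they all follow from the identities of degree $\le9$.*

**Theorem 2.** *(a) The finite basis may be chosen with coefficients in $\mathbb F_2$, independent of $K$. (b) $T\ne T^{(4)}$; so the least $N_0$ with $T=T^{(N_0)}$ satisfies $5\le N_0\le9$. (c) With $C_m$ the Catalan numbers, the multilinear codimensions of $M_2(K)$ are $c_n=C_{n+1}-3\cdot2^{n-1}+n+1$ for all $n\ge1$.*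

Here $c_n$ is the dimension of the multilinear part in $x_1,\dots,x_n$ of $K\langle X\rangle/T$. Theorem 2 is a supplement and is not used for Theorem 1.

The question is posed in the abstract "Algebras with polynomial identities" by Plamen Koshlukov. Its background is Lie-theoretic. A Lie algebra $L$ is called Spechtian if every T-ideal of the free Lie algebra containing the identities of $L$ is finitely generated as a T-ideal. In 1970 M. R. Vaughan-Lee showed that $M_2(K)^-$, which is $M_2(K)$ with the bracket $[a,b]$, is not Spechtian for our $K$. So it would be unwise to expect finiteness from the Lie structure alone; the proof below uses the associative product at a decisive point (Sections 8 and 11).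

**Remark (algebras without unit).** Theorem 1 holds equally in the non-unital convention. Let $g_1,\dots,g_m$ be a basis of $V=T\cap K\langle x_1,\dots,x_9\rangle_{\deg\le9}$. For $g\in V$ and $\lambda_i\in K$ the polynomial $g(x_1+\lambda_1,\dots,x_9+\lambda_9)$ is again in $V$. If $h_i=h_i'+\lambda_i$ with $h'_i$ without constant term, then $g(h_1,\dots,h_9)$ is therefore a combination of the $g_j(h'_1,\dots,h'_9)$. So $g_1,\dots,g_m$ generate $T$ even when only endomorphisms of the algebra without unit are allowed.

## 3. Proper polynomials and generic matrices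

The purpose of this section is to replace $K\langle X\rangle$ by the subalgebra generated by commutators, and "identity" by "kernel of one explicit map".

Let $L\subset K\langle X\rangle$ be the free Lie algebra on $X$, $L'=[L,L]$, $L^3=[L',L]$. Recall that $K\langle X\rangle=U(L)$. Since $L=\operatorname{span}(X)\oplus L'$, the Poincaré–Birkhoff–Witt theorem gives
$$K\langle X\rangle=\bigoplus_a x^a\tilde B,\qquad x^a=x_1^{a_1}x_2^{a_2}\cdots,\qquad \tilde B=U(L'),$$
where $\tilde B$ is the unital subalgebra generated by all commutators. Its elements are called *proper*. For example $x_2x_1=x_1x_2+[x_1,x_2]$ has components $1$ (at $x_1x_2$) and $[x_1,x_2]$ (at $x^0$).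

**Lemma 3.** *If $J_0$ is a T-ideal, then $J_0=\bigoplus_ax^a(J_0\cap\tilde B)$.*

*Proof.* Let $f=\sum_ax^af_a\in J_0$, $f_a\in\tilde B$. Substitute $x_i\mapsto x_i+\lambda_i$, $\lambda_i\in K$. Commutators do not change, so $\sum_a(x+\lambda)^af_a\in J_0$ for all $\lambda$. As $K$ is infinite, the coefficient of each monomial in $\lambda$ lies in $J_0$. For a maximal $a$ with $f_a\ne0$ the coefficient of $\lambda^a$ is $f_a$. So $f_a\in J_0$; subtract $x^af_a$ and repeat. $\square$

From now on $I:=T^{(9)}\subseteq T$. By Lemma 3, for Theorem 1 it suffices to prove $T\cap\tilde B\subseteq I$.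

Let $P=K[a_i,b_i,c_i:i\ge1]$, $\xi_i=a_ie_{11}+b_ie_{12}+c_ie_{21}\in M_2(P)$, and let $\pi:\tilde B\to M_2(P)$ be the evaluation $x_i\mapsto\xi_i$. Proper polynomials do not see scalar summands, every matrix is a scalar plus a matrix of the shape of $\xi_i$, and $K$ is infinite. Hence $T\cap\tilde B=\ker\pi$. If $a_i,b_i,c_i$ get multidegree $e_i$, then $\pi$ preserves multidegrees.

**Low degrees by hand.** The dimensions of the components $\tilde B_\mu$ follow from $\dim K\langle X\rangle_\mu=\sum_{a\le\mu}\dim\tilde B_{\mu-a}$. In degree $1$ there are no proper polynomials, and in degree $2$ only multiples of $[x_i,x_j]$. In multidegree $(2,1)$: $3=1+1+\dim\tilde B_{(2,1)}$, so the dimension is $1$. In $(1,1,1)$: $6=1+3+\dim$, so it is $2$. In degree $4$: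
$$(1^4):\ 24=1+6+4\cdot2+9;\quad (2,1,1):\ 12=1+3+(1+1+2)+4;\quad (2,2):\ 6=1+1+(1+1)+2;\quad (3,1):\ 4=1+1+1+1 .$$
The last summand is $\dim\tilde B_\mu$ in each case: $9,4,2,1$. We shall compare these numbers with the dimensions of the images in Section 13.

## 4. Two relations between commutators

We collect the matrix formulas from which everything else is derived.

The polarized Cayley–Hamilton theorem says $yz+zy=\operatorname{tr}(y)z+\operatorname{tr}(z)y+\operatorname{tr}(yz)-\operatorname{tr}(y)\operatorname{tr}(z)$. Commutators have trace $0$. Hence, if $\operatorname{tr}v=\operatorname{tr}v'=0$,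
$$[v,z]=\operatorname{tr}(z)v+\operatorname{tr}(vz),\qquad [v,z,x]=\operatorname{tr}(z)[v,x],\qquad [v,v']\in P\cdot1. \tag{1}$$

Put $t_i=a_i=\operatorname{tr}\xi_i$, $S=K[t_1,t_2,\dots]$, $S_+=(t_1,t_2,\dots)$ and $u_{ij}=[\xi_i,\xi_j]$. As in Section 1,
$$u_{ij}=(a_ib_j+a_jb_i)e_{12}+(a_ic_j+a_jc_i)e_{21}+n_{ij}\cdot1,\qquad n_{ij}=b_ic_j+b_jc_i. \tag{2}$$
For a pair $A=\{i,j\}$ write $u_A=u_{ij}$, $n_A=n_{ij}$; a degenerate pair $\{i,i\}$ gives $0$. Put
$$d_{ijk}=t_ku_{ij}+t_iu_{jk}+t_ju_{ik}.$$
In the $e_{12}$-part, $a_k(a_ib_j+a_jb_i)+a_i(a_jb_k+a_kb_j)+a_j(a_ib_k+a_kb_i)$, every term occurs twice; the same holds for $e_{21}$. So $d_{ijk}=a_kn_{ij}+a_in_{jk}+a_jn_{ik}$ is scalar: it is the determinant of the rows $(a,b,c)_i,(a,b,c)_j,(a,b,c)_k$, and it is symmetric in $i,j,k$. Moreover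
$$\operatorname{tr}(u_{ij}\xi_k)=(a_ib_j+a_jb_i)c_k+(a_ic_j+a_jc_i)b_k+n_{ij}a_k=d_{ijk}.$$
So (1) gives
$$w_{ijk}:=[u_{ij},\xi_k]=t_ku_{ij}+d_{ijk}=t_iu_{jk}+t_ju_{ik}. \tag{3}$$

**Lemma 4.** *For arbitrary indices,*
$$[u_{ij},u_{kl}]=t_kw_{ijl}+t_lw_{ijk}=t_kd_{ijl}+t_ld_{ijk}, \tag{R2}$$
$$u_{ij}u_{kl}+u_{ik}u_{jl}+u_{il}u_{jk}=t_i\,d_{jkl}. \tag{R3}$$

*Proof.* For (R2): $[u_{ij},[\xi_k,\xi_l]]=[u_{ij},\xi_k,\xi_l]+[u_{ij},\xi_l,\xi_k]=t_kw_{ijl}+t_lw_{ijk}$ by Jacobi and (1). Insert $w_{ijl}=t_lu_{ij}+d_{ijl}$ and $w_{ijk}=t_ku_{ij}+d_{ijk}$; the terms $t_kt_lu_{ij}$ cancel.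

For (R3), write $e=e_{12}$, $f=e_{21}$. The left side is multilinear in $\xi_i,\xi_j,\xi_k,\xi_l$, which are combinations of $e_{11},e,f$, and it vanishes when two of $\xi_j,\xi_k,\xi_l$ coincide: then one summand is $0$ and the other two are equal. An alternating trilinear expression on a free module with basis $e_{11},e,f$ is the determinant times its value at the basis. So the left side is $d_{jkl}\Phi(\xi_i)$ with
$$\Phi(x)=[x,e_{11}][e,f]+[x,e][e_{11},f]+[x,f][e_{11},e].$$
Now $\Phi(e_{11})=ef+fe=1$, $\Phi(e)=e+e=0$, and $\Phi(f)=f+f=0$. Hence $\Phi(\xi_i)=a_i=t_i$. $\square$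

**First use.** By (R2), $[u_{12},u_{34}]+[u_{13},u_{24}]+[u_{14},u_{23}]$ equals $(t_3d_{124}+t_4d_{123})+(t_2d_{134}+t_4d_{123})+(t_2d_{134}+t_3d_{124})=0$. This confirms $s_4\in T$.

## 5. A basis and a presentation of the ring $R=S\langle u_{ij}\rangle$

Let $R=S\langle u_{ij}\rangle\subset M_2(P)$. The goal is to show that (R2) and (R3) are *all* relations of $R$. The method is to compare with the commutative ring $\mathcal P=K[n_{ij}]\subset K[b,c]$ of $2\times2$ minors.

Let $K[y]$ be the polynomial ring in $y_{ij}=y_{ji}$ ($i\neq j$), put $y_{ii}=0$, and let $\mathrm{Pl}\subset K[y]$ be the ideal generated by the Plücker elements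
$$p_Q=y_{ij}y_{kl}+y_{ik}y_{jl}+y_{il}y_{jk},\qquad Q=\{i<j<k<l\}.$$
The expression $p_Q$ is symmetric in the four indices, and it is $0$ if two indices coincide.

**Definition.** A monomial $y_{i_1j_1}\cdots y_{i_lj_l}$ is *standard* if, after reordering, $i_r<j_r$, $i_1\le\dots\le i_l$ and $j_1\le\dots\le j_l$. Example: in multidegree $(1,1,1,1)$ the standard monomials are $y_{12}y_{34}$ and $y_{13}y_{24}$, while $y_{14}y_{23}$ is not standard.

**Lemma 5.** *The kernel of $K[y]\to\mathcal P$, $y_{ij}\mapsto n_{ij}$, is $\mathrm{Pl}$, and the standard monomials form a basis of $K[y]/\mathrm{Pl}\cong\mathcal P$.*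

*Proof.* One checks directly that $p_Q\mapsto0$. If a monomial has no two factors $y_{il},y_{jk}$ with $i<j<k<l$, order its factors $y_{i_rj_r}$ ($i_r<j_r$) lexicographically: the $i_r$ increase weakly, and $j_r>j_{r+1}$ would force $i_r<i_{r+1}<j_{r+1}<j_r$, which is excluded. So the monomial is standard. Otherwise replace $y_{il}y_{jk}$ by $y_{ij}y_{kl}+y_{ik}y_{jl}$ modulo $\mathrm{Pl}$. This strictly lowers $\sum_r(j_r-i_r)^2$. For the first term, $(j-i)^2+(l-k)^2\le(j-i+l-k)^2<(l-i)^2$. For the second, $(k-i)+(l-j)=(l-i)+(k-j)$ with both summands on the left strictly between those on the right, so $(k-i)^2+(l-j)^2<(l-i)^2+(k-j)^2$. Hence standard monomials span $K[y]/\mathrm{Pl}$.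

In the lexicographic order with $b_1>b_2>\dots>c_1>c_2>\cdots$ the leading monomial of $n_{ij}$, $i<j$, is $b_ic_j$. So the image of a standard monomial has leading monomial $\prod b_{i_r}c_{j_r}$. This determines the sorted sequences $(i_r)$ and $(j_r)$, hence the standard monomial. So the images are independent, and both claims follow. $\square$

Let $\mathcal B$ be the set of standard monomials. For $\beta\in\mathcal B$ let $|\beta|$ be its number of factors, $u^\beta$ the corresponding product of $u$'s in a fixed order, and $n^\beta$ its image in $\mathcal P$. Let $R_{\le l}$ be the span of all $t^\alpha\cdot$(products of at most $l$ of the $u$'s), with $R_{\le l}=0$ for $l<0$.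

**Proposition 6.** *(i) The elements $t^\alpha u^\beta$, $\beta\in\mathcal B$, form a $K$-basis of $R$. (ii) $R$ is presented by central generators $t_i$ and generators $u_{ij}=u_{ji}$, $u_{ii}=0$, with the relations (R2), (R3), where $d_{ijk}$ abbreviates $t_ku_{ij}+t_iu_{jk}+t_ju_{ik}$. (iii) $\operatorname{gr}R=S\otimes\mathcal P$, with $t^\alpha u_{A_1}\cdots u_{A_l}\mapsto a^\alpha n_{A_1}\cdots n_{A_l}$, and $R_{\le l}$ has basis $t^\alpha u^\beta$, $|\beta|\le l$.*

*Proof.* Let $R'$ be the abstractly presented algebra, with the analogous filtration. The right sides of (R2) and (R3) lie in $R'_{\le1}$, while the left sides have two factors $u$. So in $\operatorname{gr}R'$ the $u$'s commute and satisfy the Plücker relations: $\operatorname{gr}R'$ is a quotient of $S\otimes K[y]/\mathrm{Pl}$. By Lemma 5, $R'_{\le l}$ is spanned by the $t^\alpha u^\beta$ with $|\beta|\le l$.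

The images of the $t^\alpha u^\beta$ in $R$ are independent. Grade $M_2(P)$ by degree in the $a$'s. By (2), $u_{ij}=n_{ij}+(\text{terms of }a\text{-degree }1)$, so $t^\alpha u^\beta=a^\alpha n^\beta\cdot1+(\text{terms of }a\text{-degree}>|\alpha|)$. In a nontrivial linear relation let $m$ be the minimal $|\alpha|$ that occurs. The component of $a$-degree $m$ is a nontrivial relation between elements $a^\alpha n^\beta$ of $K[a]\otimes\mathcal P$, which are independent by Lemma 5. This is a contradiction. So $R'\to R$ is an isomorphism, and all claims follow. $\square$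

**Two ideals and a character.** Let $E\subset R$ be the ideal generated by the $u_{ij}$. By the presentation $R/E=S$, so $E$ has basis $t^\alpha u^\beta$, $|\beta|\ge1$. Let $D=S_+E$; this is an ideal with basis $t^\alpha u^\beta$, $|\alpha|,|\beta|\ge1$, and it contains every $t^\alpha u_{A_1}\cdots u_{A_l}$ with $|\alpha|,l\ge1$. The right sides of (R2) and (R3) lie in $D$. So modulo $D$ the $u$'s commute and satisfy the Plücker relations, while $1$ and the $u^\beta$, $|\beta|\ge1$, are independent modulo $D$. Hence
$$\text{the map }K[y]\to R/D,\quad y_{ij}\mapsto u_{ij},\quad\text{has kernel }\mathrm{Pl}. \tag{4}$$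

Let $\Xi=K[z_1,z_2,\dots]/(z_i^2)$. There is a homomorphism
$$\chi:R\to\Xi,\qquad t_i\mapsto z_i,\quad u_{ij}\mapsto z_iz_j .$$
To see this, check the presentation: $u_{ii}\mapsto z_i^2=0$; $d_{ijk}\mapsto3z_iz_jz_k=z_iz_jz_k$; both sides of (R2) map to $0$; and both sides of (R3) map to $z_iz_jz_kz_l$, the left one with coefficient $3=1$.

## 6. The ideal $W$ generated by triple commutators

Let $\tilde W$ be the ideal of $\tilde B$ generated by $L^3$, and $W$ the ideal of $R$ generated by all $w_{ijk}$. Here we show $\pi(\tilde W)=W$ and describe $W$ exactly.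

By (1),
$$\pi([x_i,x_j,x^\alpha,x_k])=t^\alpha w_{ijk}. \tag{5}$$
$L^3$ is spanned by left-normed commutators of letters of length $\ge3$, so $\pi(\tilde B)\subseteq R$ and $\pi(\tilde W)\subseteq W$. Conversely $W$ is spanned by elements $u_{A_1}\cdots u_{A_r}(t^\alpha w_{ijk})u_{A_{r+1}}\cdots u_{A_q}$, since the $t$'s are central, and these lie in $\pi(\tilde W)$ by (5). So $\pi(\tilde W)=W$.

**Example.** In multidegree $(1,1,1)$ the ideal $D$ has basis $t_1u_{23},t_2u_{13},t_3u_{12}$. Each $w_{ijk}$ is a sum of two of these, so $W$ is the plane of vectors with coefficient sum $0$, that is, the kernel of $\chi$ on $D$. The scalar $d_{123}$ has coefficient sum $3=1$ and is not in $W$. The next lemma says that this is the whole story.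

For a finite set $\Lambda$ of indices with $|\Lambda|\ge3$, fix $\{j,k\}\subset\Lambda$ and put $\theta_\Lambda=t^{\Lambda\setminus\{j,k\}}u_{jk}$.

**Lemma 7.** *$W=D\cap\ker\chi$, and the classes of the $\theta_\Lambda$ form a basis of $D/W$. Moreover every $t^\alpha u_{A_1}\cdots u_{A_l}$ with $|\alpha|,l\ge1$ is congruent modulo $W$ to $0$ if its multidegree is not multilinear, and to $\theta_\Lambda$ if its multidegree is multilinear with letter set $\Lambda$.*

*Proof.* By (3), $W\subseteq D$ and $\chi(w_{ijk})=2z_iz_jz_k=0$. Suppose the last assertion is known. Then the $\theta_\Lambda$ span $D/W$, and their images $\chi(\theta_\Lambda)=z_\Lambda$ are independent. So an element of $D\cap\ker\chi$, written as $\sum c_\Lambda\theta_\Lambda$ modulo $W$, has all $c_\Lambda=0$. This gives the first two claims.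

To prove the last assertion, we work modulo $W$. The $u$'s commute by (R2), and $t_iu_{jk}\equiv t_ju_{ik}$ by (3), also when indices coincide. So in $m=t^\alpha u_{A_1}\cdots u_{A_l}$ a letter of $\alpha$ may be exchanged with a letter of any $A_r$. Three such exchanges transpose a letter of $A_r$ with a letter of $A_s$: with letters $(c,p,q)$ at positions in $\alpha$, $A_r$, $A_s$,
$$(c,p,q)\to(p,c,q)\to(q,c,p)\to(c,q,p).$$
Exchanging two letters of $\alpha$, or the two letters of one $A_r$, changes nothing. So $m$ modulo $W$ is invariant under all permutations of its letters among the positions. If a letter $r$ repeats, we can reach $A_1=\{r,r\}$, and $m\equiv0$. If $m$ is multilinear with $l\ge2$, write $m\equiv t_5u_{12}u_{34}m'$ after renaming. Multiply (R3) by $t_5m'$: the left side is $\equiv3m$, and the right side $t_5t_1d_{234}m'$ is a sum of three monomials on the same letters with $l-1$ factors $u$, all congruent to one such monomial $m''$. So $m\equiv3m\equiv3m''\equiv m''$. Repeating, we reach $l=1$, where $m\equiv\theta_\Lambda$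 by invariance under permutations. $\square$

## 7. Identities modulo $\tilde W$

This section proves that every proper identity is, up to an element of $I$, an identity in $\tilde W$.

$L^3$ is an ideal of $L$, and $L'/L^3$ is abelian with basis $[x_i,x_j]$, $i<j$. Dividing an enveloping algebra by the ideal generated by a Lie ideal gives the enveloping algebra of the quotient, so $\tilde B/\tilde W=U(L'/L^3)=K[y]$ with $[x_i,x_j]\mapsto y_{ij}$. Let
$$J=\ker\bigl(K[y]\to R/W,\ y_{ij}\mapsto u_{ij}\bigr);$$
the map exists since the $u$'s commute modulo $W$. By Lemma 7 and (4), $J=\mathrm{Pl}\cap\ker\bar\chi$ with $\bar\chi:K[y]\to\Xi$, $\bar\chi(y_{ij})=z_iz_j$.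

For instance $p_{\{1,2,3,4\}}\notin J$, because $\bar\chi(p_{\{1,2,3,4\}})=3z_1z_2z_3z_4\ne0$, while $y_{12}\,p_{\{1,2,3,4\}}\in J$.

**Lemma 8.** *$J$ is generated as an ideal by multihomogeneous elements of degree $\le8$ in the $x$'s.*

*Proof.* $\mathrm{Pl}$ is spanned by the $mp_Q$, $m$ a monomial, and $\bar\chi(p_Q)=z_Q$. So $\bar\chi(mp_Q)=0$ if a letter repeats in $mp_Q$; otherwise it is the product of the $z$'s of its letters. A combination of the $mp_Q$ is therefore in $\ker\bar\chi$ exactly when, for each multilinear letter set, the corresponding coefficients sum to $0$. Hence $J$ is spanned by (i) the $mp_Q$ with a repeated letter, and (ii) the differences $mp_Q-m'p_{Q'}$ with both terms multilinear on the same letter set.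

In case (i), as $y_{ii}=0$, the repeated letter lies in $Q$ and in a factor $y$ of $m$, or in two factors $y,y'$ of $m$. Then $yp_Q\in J$, respectively $yy'p_Q\in J$. This element has degree $\le8$ and divides $mp_Q$.

In case (ii), call $Q$ and the factors of $m$ the blocks. The system $(m',Q')$ arises from $(m,Q)$ by a permutation of the letters, hence by a sequence of transpositions. Telescoping, we may assume $(m',Q')=\tau(m,Q)$ for one transposition $\tau$. If both letters of $\tau$ lie in one block, the difference is $0$, since $p_Q$ is symmetric. Otherwise $\tau$ changes exactly two blocks, and the difference is a multiple of $yp_Q-y^\tau p_{\tau Q}\in J$, of degree $6$, or of $(yy'-(yy')^\tau)p_Q\in J$, of degree $8$. $\square$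

Now let $g\in J$ be multihomogeneous of degree $\le8$ and lift it to $\tilde g\in\tilde B$ of the same multidegree. Then $\pi(\tilde g)\in W=\pi(\tilde W)$, so there is $\omega\in\tilde W$ of the same multidegree with $\tilde g-\omega\in\ker\pi\subset T$. Its degree is $\le8$, so $\tilde g-\omega\in I$, and its image in $K[y]$ is $g$. The image of $I\cap\tilde B$ in $K[y]$ is an ideal; by Lemma 8 it contains $J$. If $f\in T\cap\tilde B$, then $\pi(f)=0$, so the image of $f$ in $K[y]$ lies in $J$. Subtracting a suitable element of $I\cap\tilde B$ we land in $\tilde W$, and still in $T$. Thus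
$$T\cap\tilde B\subseteq(I\cap\tilde B)+(\tilde W\cap T). \tag{6}$$
It remains to prove $\tilde W\cap T\subseteq I$.

## 8. What multiplication by a trace does to a relation

An identity in $\tilde W$ is, through $\pi$, a relation between the $w_{ijk}$ with coefficients in $R$.

First, $W$ is generated by the $w_{ijk}$ already as a *left* $R$-module: since $w_{ijk}=t_ku_{ij}+d_{ijk}$ with $d_{ijk}$ central,
$$[w_{ijk},u_{lm}]=t_k[u_{ij},u_{lm}]=t_k(t_lw_{ijm}+t_mw_{ijl}),$$
so the left submodule generated by the $w$'s is closed under right multiplication by the $u$'s. Let $F$ be the free left $R$-module on symbols $\tilde w_{ijk}$ (all triples), of multidegree $e_i+e_j+e_k$, and let $\varphi:F\to W$, $\tilde w_{ijk}\mapsto w_{ijk}$. The relations are the elements of $\ker\varphi$.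

The sensible plan is this. Show that $\ker\varphi$ is generated over $R$ in bounded degree; lift each generator $\kappa$ to a polynomial identity, replacing $t^\alpha f\tilde w_{ijk}$ by $f[x_i,x_j,x^\alpha,x_k]$; these identities have bounded degree; then multiply by the coefficients in $R$. Multiplication by $u_A$ is harmless, because $I$ is an ideal. The plan stops at multiplication by $t_y$, because $t_y$ is not an element of the free algebra. Bracketing with $y$ does not replace it: $[v,x,y]$ evaluates to $\operatorname{tr}(x)[v,y]$, so the trace of the wrong letter comes out. In fact no operation on T-ideals can produce a lift of $t_y\kappa$ from a lift of $\kappa$ alone. Take the Jacobi relation $\kappa=\tilde w_{123}+\tilde w_{231}+\tilde w_{312}$. Its lift is $f_0=0$, while by Section 1 the lift of $t_y\kappa$ is $f_1=s_4(x_1,x_2,x_3,y)\ne0$.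

So the first multiplication by a trace costs something: we must put the lifts of the $t_y\kappa$ among the generators, which raises the degree by $1$. The point is that one can stop there. Suppose the lift $G(y)$ of $t_y\kappa$ is in $I$. Then so is $G(yq)$, by *substituting a product* for $y$. On matrices this is $\operatorname{tr}(yq)$ times the relation, and Cayley–Hamilton says
$$\operatorname{tr}(y)\operatorname{tr}(q)=\operatorname{tr}(yq)+\operatorname{tr}(y)q+\operatorname{tr}(q)y+[y,q].$$
So we expect the lift of $t_yt_q\kappa$ to be a combination of $G(yq)$, $qG(y)$, $yG(q)$ and $[y,q]$ times the lift of $\kappa$. We must carry this out modulo $I$ instead of in matrices, where factors do not move past each other freely.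

Two tasks result: the bound on the degrees of generators of $\ker\varphi$ (Section 9), and the calculation modulo $I$ (Sections 10 and 11). For the latter, lifting must first be made well defined.

## 9. The relations between the $w_{ijk}$ are generated in degree at most $7$

**Proposition 9.** *$\ker\varphi$ is generated as a left $R$-module by its multihomogeneous elements of degree $\le7$.*

The proof passes to leading forms, where the ring is the commutative ring $S\otimes\mathcal P$, finds generators and syzygies there, and lifts back.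

**Step 1: the leading forms of $W$.** Let $\mathcal W=\operatorname{gr}W\subset S\otimes\mathcal P$ for the filtration $W\cap R_{\le l}$; in $\operatorname{gr}R$ we write $a_i$ for $t_i$. The index $l$ in $\mathcal W_l$ is called the $u$-degree. Lemma 7 gives all $\mathcal W_l$:

- $\mathcal W_0=0$, since $W\cap S\subseteq E\cap S=0$.
- $W\cap R_{\le1}$ is the set of combinations of $t^\alpha u_{jk}$ ($|\alpha|\ge1$) killed by $\chi$. So $\mathcal W_1$ consists of the combinations of monomials $a^\alpha n_{jk}$ ($|\alpha|\ge1$, $j\ne k$) whose coefficients sum to $0$ in each multilinear multidegree; in other multidegrees there is no condition.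
- $\mathcal W_l=S_+\otimes\mathcal P_l$ for $l\ge2$. The inclusion $\subseteq$ holds as $W\subseteq D$. Conversely $t^\alpha u^\beta$ with $|\alpha|\ge1$, $|\beta|=l\ge2$ is congruent modulo $W$ to $0$ or to some $\theta_\Lambda\in R_{\le1}$, so its symbol $a^\alpha n^\beta$ lies in $\mathcal W_l$.

**Step 2: generators of $\mathcal W$.** We claim that $\mathcal W$ is generated over $S\otimes\mathcal P$ by
$$G_{ijk}=a_in_{jk}+a_jn_{ik}\ (i\ne j),\qquad H_{i;A;A'}=a_in_An_{A'}\ (A,A'\ \text{2-subsets}).$$
For $l\ge2$, $S_+\otimes\mathcal P_l$ is spanned by the $a^\alpha n_{A_1}\cdots n_{A_l}$ with $|\alpha|\ge1$, and each is a multiple of some $H_{i;A_1;A_2}$. Let $l=1$. A monomial $a^\alpha n_{jk}$ with a repeated letter is either a multiple of $a_in_{ik}=G_{iki}$ (the letter $i$ is both in $\alpha$ and in the pair), or a multiple of $a_r^2n_{jk}=a_rG_{rjk}+a_jG_{rkr}$ with $r\ne j,k$. In a multilinear multidegree with letter set $\Lambda$, any two pairs in $\Lambda$ are joined by a chain of pairs in which consecutive ones $\{j,k\},\{i,k\}$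 share exactly one letter, and
$$a^{\Lambda\setminus\{j,k\}}n_{jk}+a^{\Lambda\setminus\{i,k\}}n_{ik}=a^{\Lambda\setminus\{i,j,k\}}G_{ijk}.$$
So all differences of two monomials are obtained, and these span the vectors of coefficient sum $0$.

$G_{ijk}$ is the symbol of $w_{ijk}$. Choose $h_{i;A;A'}\in W\cap R_{\le2}$ multihomogeneous, of degree $5$, with symbol $H_{i;A;A'}$.

**Step 3: the syzygies of the $G$'s and $H$'s are generated in degree $\le7$.** Let $\hat{\mathcal W}$ be the $S\otimes\mathcal P$-module generated by symbols $\hat G_{ijk}$ ($i\ne j$), $\hat H_{i;A;A'}$, subject to all syzygies of degree $\le7$; put $\hat H_{i;A;A'}=0$ if $A$ or $A'$ is degenerate. It is graded by $u$-degree and multidegree. The map $\hat{\mathcal W}\to\mathcal W$ is surjective, and bijective in degrees $\le7$. We must show that it is injective.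

*The case $l\ge2$.* For a 2-subset $A$ we have $n_A\hat G_{ijk}=\hat H_{i;A;\{j,k\}}+\hat H_{j;A;\{i,k\}}$, a relation of degree $5$. So $\hat{\mathcal W}_l$ is spanned by the elements
$$a^{\alpha-e_i}\prod_{r\ne p,q}n_{A_r}\ \hat H_{i;A_p;A_q},\qquad i\in\alpha,\ A_1,\dots,A_l\ \text{2-subsets}.$$
By the relations
$$\hat H_{i;A;A'}=\hat H_{i;A';A},\qquad a_j\hat H_{i;A;A'}=a_i\hat H_{j;A;A'},\qquad n_{A''}\hat H_{i;A;A'}=n_{A'}\hat H_{i;A;A''}$$
of degrees $5,6,7$, such an element depends only on the monomial $a^\alpha y_{A_1}\cdots y_{A_l}$, not on $i,p,q$. This gives a surjective linear map $S_+\otimes K[y]_l\to\hat{\mathcal W}_l$. It kills every $a^\alpha mp_Q$, because $\hat H_{i;12;34}+\hat H_{i;13;24}+\hat H_{i;14;23}=0$ (degree $5$, and likewise for other indices). So it factors through a surjection $S_+\otimes\mathcal P_l\to\hat{\mathcal W}_l$. The composition $S_+\otimes\mathcal P_l\to\hat{\mathcal W}_l\to\mathcal W_l=S_+\otimes\mathcal P_l$ is the identity. Hence $\hat{\mathcal W}_l\to\mathcal W_l$ is injective.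

*The case $l=1$: transporting relations.* $\hat{\mathcal W}_1$ is spanned by the $s\hat G_{ijk}$, $s$ a monomial of $S$. For $|\nu|\le7$ identify $\hat{\mathcal W}_1(\nu)=\mathcal W_1(\nu)$. For $\nu\le\mu$ and $e\in\mathcal W_1(\nu)$, let $a^{\mu-\nu}\cdot e$ be the resulting element of $\hat{\mathcal W}_1(\mu)$. If $\nu\le\nu'\le\mu$ and $|\nu'|\le7$, then $a^{\mu-\nu}\cdot e=a^{\mu-\nu'}\cdot(a^{\nu'-\nu}e)$. So a linear relation that holds in $\mathcal W_1(\nu')$ may be used in $\hat{\mathcal W}_1(\mu)$ after multiplication by $a^{\mu-\nu'}$.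

*The case $l=1$, $\mu$ multilinear with letter set $\Lambda$.* For 2-subsets $A\ne B$ of $\Lambda$ the element $a^{B\setminus A}n_A+a^{A\setminus B}n_B$ lies in $\mathcal W_1$, in the multidegree $A\cup B$ of size $3$ or $4$. Put
$$\langle A,B\rangle=a^{\Lambda\setminus(A\cup B)}\cdot\bigl(a^{B\setminus A}n_A+a^{A\setminus B}n_B\bigr),\qquad\langle A,A\rangle=0.$$
In the multidegree $A\cup B\cup C$, of size $\le6$, the elements belonging to $(A,B),(B,C),(C,A)$ are the pairwise sums of $a^{(A\cup B\cup C)\setminus A}n_A$ and its two analogues, so they add up to $0$. Hence $\langle A,B\rangle+\langle B,C\rangle+\langle C,A\rangle=0$ in $\hat{\mathcal W}_1(\mu)$. The spanning elements $s\hat G_{ijk}$ (here $i,j,k$ are distinct) equal $\langle\{j,k\},\{i,k\}\rangle$. So, for a fixed $A_0$, the $\langle A,A_0\rangle$ with $A\ne A_0$ span $\hat{\mathcal W}_1(\mu)$. Their images $a^{\Lambda\setminus A}n_A+a^{\Lambda\setminus A_0}n_{A_0}$ are independent, so the map is injective in multidegree $\mu$.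

*The case $l=1$, $\mu$ not multilinear.* For $A=\{j\ne k\}$ with $e_j+e_k\le\mu$ choose $r$ with $\mu_r\ge2$, and let $\nu\le\mu$ be the join of $e_j+e_k$ and $2e_r$. Then $3\le|\nu|\le4$, the lower bound because one of $j,k$ differs from $r$. As $\nu$ is not multilinear, $a^{\nu-e_j-e_k}n_A\in\mathcal W_1(\nu)$. Put $\lambda(A)=a^{\mu-\nu}\cdot(a^{\nu-e_j-e_k}n_A)$. This does not depend on $r$: for $r,r'$ let $\nu''$ be the join of $e_j+e_k,2e_r,2e_{r'}$, of degree $\le6$; both choices give $a^{\mu-\nu''}\cdot(a^{\nu''-e_j-e_k}n_A)$. Put $\lambda(A)=0$ for degenerate $A$. For a spanning element $s\hat G_{ijk}$ of $\hat{\mathcal W}_1(\mu)$ let $\nu^*\le\mu$ be the join of $e_i+e_j+e_k$ and $2e_r$, where $\mu_r\ge2$; then $|\nu^*|\le5$. In $\mathcal W_1(\nu^*)$,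
$$a^{\nu^*-e_i-e_j-e_k}G_{ijk}=a^{\nu^*-e_j-e_k}n_{jk}+a^{\nu^*-e_i-e_k}n_{ik},$$
where each summand with a nondegenerate pair lies in $\mathcal W_1(\nu^*)$, as $\nu^*$ is not multilinear. Multiplying by $a^{\mu-\nu^*}$ gives $s\hat G_{ijk}=\lambda(\{j,k\})+\lambda(\{i,k\})$. So the $\lambda(A)$ span $\hat{\mathcal W}_1(\mu)$, and their images $a^{\mu-e_j-e_k}n_A$ are independent. This completes Step 3.

**Step 4: preparing the lift to $R$.** Let $\hat W=F/F'$, where $F'$ is the left submodule generated by the multihomogeneous elements of $\ker\varphi$ of degree $\le7$. The induced map $\hat\varphi:\hat W\to W$ is surjective, and injective in degrees $\le7$. We must show that it is injective.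

Let $g_s$ run through the $w_{ijk}$ ($i\ne j$) and the $h_{i;A;A'}$, with symbols $\gamma_s$ of $u$-degree $l_s\in\{1,2\}$. Let $\hat g_s\in\hat W$ be the class of $\tilde w_{ijk}$, respectively the unique preimage of $h_{i;A;A'}$ in its multidegree, which has degree $5$. Since $w_{iik}=2t_iu_{ik}=0$, the element $\tilde w_{iik}$ is in $\ker\varphi$ and has degree $3$; so the $\hat g_s$ generate $\hat W$. We shall use:

$(*)$ Every multihomogeneous element of $W\cap R_{\le m}$ has the form $\sum\rho'_sg_s$ (a finite sum) with multihomogeneous $\rho'_s\in R_{\le m-l_s}$ of matching multidegrees.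

This follows by induction on $m$: the symbol in $\mathcal W_m$ is $\sum\rho_s\gamma_s$ with $\rho_s$ of $u$-degree $m-l_s$; lift the $\rho_s$ to $R$ and subtract; the difference is in $W\cap R_{\le m-1}$. The induction starts with $W\cap R_{\le0}=0$.

**Step 5: lifting syzygies of degree $\le7$.** Let $\rho=(\rho_s)$ be a syzygy, homogeneous in multidegree and $u$-degree, of degree $\le7$ and $u$-degree $\lambda_\rho$; so $\rho_s$ has $u$-degree $\lambda_\rho-l_s$ and $\sum\rho_s\gamma_s=0$. Choose multihomogeneous $\tilde\rho_s\in R_{\le\lambda_\rho-l_s}$ with symbols $\rho_s$. Then $\sum\tilde\rho_sg_s\in W\cap R_{\le\lambda_\rho-1}$; by $(*)$ it equals $\sum\rho'_sg_s$ with $\rho'_s\in R_{\le\lambda_\rho-1-l_s}$. Hence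
$$\sum(\tilde\rho_s-\rho_s')\hat g_s=0\quad\text{in }\hat W, \tag{7}$$
because the left side has degree $\le7$ and $\hat\varphi$ maps it to $0$. The component of $\tilde\rho_s-\rho'_s$ in $u$-degree $\lambda_\rho-l_s$ is still $\rho_s$.

**Step 6: descent.** Let $z=\sum r_s\hat g_s$ be multihomogeneous with $\hat\varphi(z)=0$, and let $\lambda$ be such that $r_s\in R_{\le\lambda-l_s}$ for all $s$. As $\sum r_sg_s=0$, the components of the $r_s$ in $u$-degree $\lambda-l_s$ form a syzygy of the $\gamma_s$. By Step 3 it is a combination $\sum_\tau c_\tau\rho^\tau$ of syzygies of degree $\le7$, with bihomogeneous $c_\tau\in S\otimes\mathcal P$, of $u$-degree $\lambda-\lambda_{\rho^\tau}$. Lift $c_\tau$ to $\tilde c_\tau\in R_{\le\lambda-\lambda_{\rho^\tau}}$ and subtract from the expression for $z$ the sum $\sum_\tau\tilde c_\tau\sum_s(\tilde\rho^\tau_s-\rho'^\tau_s)\hat g_s$, which is $0$ by (7). This is a representation of the same $z$ with $\lambda$ replaced by $\lambda-1$. Since $l_s\ge1$, after finitely many steps all $r_s=0$, so $z=0$.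 Thus $\hat\varphi$ is injective and $F'=\ker\varphi$. $\square$

## 10. Twelve identities and the lifting map $\Psi$

Write $\equiv$ for congruence modulo $I=T^{(9)}$. In the following list $u,u',u'',v$ are commutators of two letters, all letters being separate; $x,y,z,q$ are letters; $u_{ij}$ now means $[x_i,x_j]$ in the free algebra; and $p=u_{12}u_{34}+u_{13}u_{24}+u_{14}u_{23}$.

$$[[u,u'],x]\equiv0 \tag{I1}$$
$$[p,x]\equiv0 \tag{I2}$$
$$[v,y,z,x]\equiv[v,z,y,x] \tag{I3}$$
$$[u,y,q][v,x]\equiv[u,q][v,y,x] \tag{I4}$$
$$[x_i,x_j,x_k][v,x]\equiv u_{jk}[v,x_i,x]+u_{ik}[v,x_j,x] \tag{I5}$$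
$$[u_{ij},u_{kl}][v,x]\equiv u_{jl}[v,x_k,x_i,x]+u_{il}[v,x_k,x_j,x]+u_{jk}[v,x_l,x_i,x]+u_{ik}[v,x_l,x_j,x] \tag{I6}$$
$$[u_{jl},u''][v,x_k,x_i,x]+[u_{il},u''][v,x_k,x_j,x]+[u_{jk},u''][v,x_l,x_i,x]+[u_{ik},u''][v,x_l,x_j,x]\equiv0 \tag{I7}$$
$$p\,[v,x]\equiv u_{34}[v,x_1,x_2,x]+u_{24}[v,x_1,x_3,x]+u_{23}[v,x_1,x_4,x] \tag{I8}$$
$$[u_{34},u''][v,x_1,x_2,x]+[u_{24},u''][v,x_1,x_3,x]+[u_{23},u''][v,x_1,x_4,x]\equiv0 \tag{I9}$$
$$[v,y,x,q]+[v,y][q,x]+[y,x][v,q]\equiv[v,y,q,x]+[y,q][v,x] \tag{I10}$$
$$[u,[y,q]][v,x]\equiv[u,q][v,y,x]+[u,y][v,q,x] \tag{I11}$$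
$$[[u,q],u'][v,y,x]+[[u,y],u'][v,q,x]\equiv0 \tag{I12}$$

Their degrees are $5,5,5,7,6,7,9,7,9,5,7,9$ in this order. So it suffices to check that they hold in matrices; everything being proper, we may evaluate by $\pi$.

**Verification.** (I1) is (1). (I2): $\pi(p)=t_1d_{234}$ is scalar by (R3). (I3): both sides are $\operatorname{tr}(y)\operatorname{tr}(z)[v,x]$. (I4): $[u,y,q]=\operatorname{tr}(y)[u,q]$ and $[v,y,x]=\operatorname{tr}(y)[v,x]$. (I5) is (3). (I6): by (R2) and the definition of $d$,
$$[u_{ij},u_{kl}]=t_kd_{ijl}+t_ld_{ijk}=t_kt_iu_{jl}+t_kt_ju_{il}+t_lt_iu_{jk}+t_lt_ju_{ik},$$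
the terms $t_kt_lu_{ij}$ cancelling. (I7): this last sum equals the scalar $[u_{ij},u_{kl}]$, so its commutator with $u''$ is $0$; multiply by $[v,x]$. (I8): $\pi(p)=t_1d_{234}=t_1t_2u_{34}+t_1t_3u_{24}+t_1t_4u_{23}$. (I9): this sum is scalar, so its commutator with $u''$ is $0$. (I11): $[u,[y,q]]=[u,y,q]+[u,q,y]=\operatorname{tr}(y)[u,q]+\operatorname{tr}(q)[u,y]$. (I12): by (1), $[u,q]$ is $\operatorname{tr}(q)u$ plus a scalar, so $[[u,q],u']=\operatorname{tr}(q)[u,u']$, and both summands equal $\operatorname{tr}(y)\operatorname{tr}(q)[u,u'][v,x]$.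

For (I10), expand in the free algebra:
$$[v,yq,x]=[v,y,x]q+[v,y][q,x]+[y,x][v,q]+y[v,q,x]. \tag{8}$$
Since $[v,y,x,q]+[v,y,x]q=q[v,y,x]$, the left side of (I10) is $[v,yq,x]+q[v,y,x]+y[v,q,x]$. In matrices this is $(\operatorname{tr}(yq)+\operatorname{tr}(y)q+\operatorname{tr}(q)y)[v,x]$, which by Cayley–Hamilton is $([y,q]+\operatorname{tr}(y)\operatorname{tr}(q))[v,x]$. That is the right side.

**Extension to $L'$.** Each of these is linear in $v=[z_1,z_2]$, where $v$ occurs, and in $u,u',u''$, where they occur. We may substitute Lie elements for $z_1$, and $L'$ is spanned by the $[\ell,x_i]$ with $\ell\in L$. So they hold for all $v\in L'$, and likewise (I1), (I4), (I7), (I9), (I11), (I12) hold for all $u,u',u''\in L'$. Also, letters may be identified. Three consequences will be used.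

By (I1), $[L',L']$ is central modulo $I$. So for $\ell,g_1,\dots,g_r\in L'$ the Leibniz rule gives
$$[\ell,g_1\cdots g_r]\equiv\sum_jg_1\cdots\widehat{g_j}\cdots g_r\,[\ell,g_j]. \tag{9}$$
By (I2), $p$ is central modulo $I$, for any letters in it. By (I3), $[v,x^\alpha,x]$ with $v\in L'$ does not depend, modulo $I$, on the order of the letters of $x^\alpha$.

Let $W_1=\tilde W/(\tilde W\cap I)$; it is a left $\tilde B$-module. Let $\bar\pi:W_1\to W$ be induced by $\pi$. What we want, $\tilde W\cap T\subseteq I$, says precisely that $\bar\pi$ is injective.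

**Lemma 10.** *There is a $K$-linear map $\Psi:F\to W_1$ with*
$$\Psi(t^\alpha u_{A_1}\cdots u_{A_r}\tilde w_{ijk})=u_{A_1}\cdots u_{A_r}[x_i,x_j,x^\alpha,x_k]$$
*for all sequences of pairs $A_1,\dots,A_r$. It satisfies $\Psi(u_A\,\cdot)=u_A\Psi(\cdot)$ and $\bar\pi\Psi=\varphi$, and it is surjective.*

*Proof.* **Step 1: $\Psi$ is well defined.** Let $S\langle u_{ij}\rangle$ be the free $S$-algebra on the $u_{ij}=u_{ji}$, with $u_{ii}=0$. The formula defines a linear map on $\bigoplus S\langle u_{ij}\rangle\tilde w_{ijk}$. By Proposition 6(ii) we must check that it kills $t^\alpha f\rho g\,\tilde w_{ijk}$, where $f$ and $g=g_1\cdots g_r$ are products of $u$'s and $\rho$ is the difference of the two sides of (R2) or (R3). As $f$ acts by left multiplication, we may take $f=1$. Put $v=[x_i,x_j,x^\alpha]\in L'$ and $x=x_k$.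

For (R2), $\rho=[u_{ab},u_{cd}]+(t_ct_au_{bd}+t_ct_bu_{ad}+t_dt_au_{bc}+t_dt_bu_{ac})$. The first part contributes $[u_{ab},u_{cd}]\,g[v,x]\equiv g\,[u_{ab},u_{cd}][v,x]$ by (I1). The four other terms contribute, writing $u_\bullet[v,\cdot,\cdot,x]$ for the terms on the right of (I6), and using (9),
$$\sum u_\bullet\,g\,[v,\cdot,\cdot,x]\equiv g\sum u_\bullet[v,\cdot,\cdot,x]+\sum_jg_1\cdots\widehat{g_j}\cdots g_r\sum[u_\bullet,g_j][v,\cdot,\cdot,x].$$
By (I6) the first sum cancels the contribution of the commutator; by (I7) with $u''=g_j$ the remaining sums are $\equiv0$. For (R3) the same argument works with (I2), (I8), (I9) in place of (I1), (I6), (I7).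

**Step 2: compatibility.** $\bar\pi\Psi=\varphi$ is (5), and $\Psi(u_A\,\cdot)=u_A\Psi(\cdot)$ is clear.

**Step 3: surjectivity.** Since $[L^3,L']\subseteq L^3$, we have $\tilde W=\tilde BL^3$. So $\tilde W$ is spanned by products $\ell_1\cdots\ell_r[v,x]$ with left-normed $\ell_i$ of length $\ge2$, left-normed $v\in L'$, and a letter $x$. The image of $\Psi$ contains all $[v,x]$ and is stable under left multiplication by the $u_A$. So it suffices that it is stable under left multiplication by $\ell\in L^3$. By (9),
$$\ell u_{A_1}\cdots u_{A_r}[v,x]\equiv u_{A_1}\cdots u_{A_r}\ell[v,x]+\sum_ju_{A_1}\cdots\widehat{u_{A_j}}\cdots u_{A_r}\,[\ell,u_{A_j}][v,x]$$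
with $[\ell,u_{A_j}]\in L^3$. So it suffices that $\ell[v,x]\in\operatorname{im}\Psi$ for left-normed $\ell=[x_a,x_b,x^\gamma,x_c]$ and left-normed $v\in L'$. Apply (I4) repeatedly, each time moving the last letter of $x^\gamma$ into the second factor, and then (I5):
$$\ell[v,x]\equiv[x_a,x_b,x_c][v,x^\gamma,x]\equiv u_{bc}[v,x^\gamma,x_a,x]+u_{ac}[v,x^\gamma,x_b,x]\in\operatorname{im}\Psi.\qquad\square$$

## 11. Substituting a product: from $t_y\kappa$ and $t_q\kappa$ to $t_yt_q\kappa$

Before the general argument, we do the example of Section 8. Write $f_1(y)=\sum[v,y,x]$, the sum running over $(v,x)=([x_1,x_2],x_3)$ and its cyclic shifts. Expand $f_1(yq)$ by (8), using $[v,y,x]q=q[v,y,x]+[v,y,x,q]$, and apply (I10):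
$$f_1(yq)\equiv qf_1(y)+yf_1(q)+\sum\bigl([v,y,q,x]+[y,q][v,x]\bigr)=qf_1(y)+yf_1(q)+f_2(y,q)+[y,q]f_0 .$$
Since $f_0=0$, the identity $f_2$ follows from $f_1=s_4$ and (I10). In general there are factors $f$ in front, and $y,q$ have to be moved past them.

**Lemma 11.** *If $\kappa\in\ker\varphi$ is multihomogeneous of degree $\le7$, then $\Psi(t^\alpha\kappa)=0$ for every $\alpha$.*

*Proof.* By induction on $|\alpha|$.

**Step 1: $|\alpha|\le1$.** $\Psi(t^\alpha\kappa)$ is represented by an element of $\tilde W$ of degree $\le8$, which $\pi$ maps to $t^\alpha\varphi(\kappa)=0$. So it is an identity of degree $\le8$ and lies in $I$.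

**Step 2: substituting $yq$.** Assume the lemma for $|\alpha|\le s$, where $s\ge1$, and let $|\alpha'|=s-1$. Write $\kappa=\sum_mk_mt^{\alpha_m}f_m\tilde w_{i_mj_mk'_m}$ with $k_m\in K$ and $f_m$ products of $u$'s, and put $v_m=[x_{i_m},x_{j_m},x^{\alpha_m},x^{\alpha'}]\in L'$. Let $y,q$ be distinct letters not occurring in $\kappa,\alpha'$. Then
$$G(y)=\sum_mk_mf_m[v_m,y,x_{k'_m}]$$
represents $\Psi(t^{\alpha'}t_y\kappa)$, which is $0$ by induction. So $G(y),G(q)\in I$, and as $I$ is a T-ideal, $G(yq)\in I$. We now suppress the index $m$ and write $x$ for $x_{k'_m}$. By (8), with $[v,y,x]q=q[v,y,x]+[v,y,x,q]$, $fq=qf+[f,q]$ and $fy=yf+[f,y]$,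
$$G(yq)=qG(y)+yG(q)+\sum k\bigl\{[f,q][v,y,x]+[f,y][v,q,x]+f\bigl([v,y,x,q]+[v,y][q,x]+[y,x][v,q]\bigr)\bigr\}.$$
Hence by (I10)
$$\sum k\bigl\{[f,q][v,y,x]+[f,y][v,q,x]+f[y,q][v,x]+f[v,y,q,x]\bigr\}\equiv0. \tag{10}$$

**Step 3: the first two terms equal $[f,[y,q]][v,x]$.** We claim
$$[f,[y,q]]\,[v,x]\equiv[f,q][v,y,x]+[f,y][v,q,x]. \tag{11}$$
Let $f=u_1\cdots u_r$; each of the three commutators $[f,\cdot]$ equals $\sum_ju_1\cdots u_{j-1}[u_j,\cdot]u_{j+1}\cdots u_r$. So it suffices to show, for $g=u_{j+1}\cdots u_r$,
$$[u_j,[y,q]]\,g\,[v,x]\equiv[u_j,q]\,g\,[v,y,x]+[u_j,y]\,g\,[v,q,x].$$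
The left side is $\equiv g[u_j,[y,q]][v,x]$ by (I1). By (9) with $\ell=[u_j,q]$ and $\ell=[u_j,y]$, both in $L'$, the right side is
$$\equiv g\bigl([u_j,q][v,y,x]+[u_j,y][v,q,x]\bigr)+\sum_{i>j}g_{\hat i}\bigl([[u_j,q],u_i][v,y,x]+[[u_j,y],u_i][v,q,x]\bigr),$$
where $g_{\hat i}$ is $g$ with $u_i$ omitted. By (I11) the first part is the left side, and by (I12) the sum over $i$ is $\equiv0$. This proves (11).

**Step 4: conclusion.** Insert $f[y,q]=[y,q]f+[f,[y,q]]$ and (11) into (10). The terms with $[f,\cdot]$ cancel, and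
$$[y,q]\sum kf[v,x]+\sum kf[v,y,q,x]\equiv0.$$
Here $\sum kf[v,x]$ represents $\Psi(t^{\alpha'}\kappa)$, which is $0$ by induction, so it lies in $I$. The second sum represents $\Psi(t^{\alpha'}t_yt_q\kappa)$. So the second sum lies in $I$, and substituting arbitrary letters for $y$ and $q$ gives the lemma for all $\alpha$ with $|\alpha|=s+1$. $\square$

## 12. The map $\bar\pi$ is injective: proof of Theorem 1

By Proposition 9, $\ker\varphi$ is spanned by elements $u_{A_1}\cdots u_{A_r}t^\alpha\kappa$ with multihomogeneous $\kappa\in\ker\varphi$ of degree $\le7$. By Lemmas 10 and 11, $\Psi(u_{A_1}\cdots u_{A_r}t^\alpha\kappa)=u_{A_1}\cdots u_{A_r}\Psi(t^\alpha\kappa)=0$. So $\Psi(\ker\varphi)=0$.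

Let $\omega\in W_1$ with $\bar\pi(\omega)=0$. As $\Psi$ is surjective, $\omega=\Psi(r)$ for some $r\in F$. Then $\varphi(r)=\bar\pi\Psi(r)=0$, so $\omega=\Psi(r)=0$. Thus $\bar\pi$ is injective, i.e. $\tilde W\cap T=\tilde W\cap\ker\pi\subseteq I$. With (6), $T\cap\tilde B\subseteq I$; with Lemma 3, $T=I=T^{(9)}$. This proves Theorem 1. $\blacksquare$

## 13. Coefficients, codimensions, and why degree $4$ is not enough

**Proof of Theorem 2(a).** The identities of a given multidegree are the kernel of evaluation on generic matrices. This is a linear map defined over $\mathbb F_2$. So the space $T\cap K\langle x_1,\dots,x_9\rangle_{\deg\le9}$ has a basis with coefficients in $\mathbb F_2$, independent of $K$. By Theorem 1 this basis generates $T$. $\blacksquare$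

**Proof of Theorem 2(c).** Let $\gamma_n$ be the dimension of the multilinear part, in $n$ given letters, of $B=\pi(\tilde B)\cong\tilde B/(T\cap\tilde B)$. By Lemma 3, $c_n=\sum_k\binom nk\gamma_k$.

*Step 1: computing $\gamma_n$.* We have $W=\pi(\tilde W)\subseteq B$ and $B/W\cong K[y]/J$. By Lemma 5 the multilinear part of $\mathcal P$ in $2l$ letters has dimension $C_l$, since multilinear standard monomials are the standard $2\times l$ tableaux. For $n\ge3$, Proposition 6 and Lemma 7 show that the multilinear part of $W$ has dimension $\sum_{l\ge1,\,2l<n}\binom n{2l}C_l-1$: the sum counts the basis of $D$, and $D/W$ contributes $1$. Since $J=\mathrm{Pl}\cap\ker\bar\chi$ and $\bar\chi(mp_Q)\ne0$ for multilinear $mp_Q$, the multilinear part of $K[y]/J$ has dimension $C_{n/2}+1$ for even $n\ge4$, and $0$ for odd $n$. Let $M_n=\sum_{l\ge0}\binom n{2l}C_l$. Then $\gamma_0=1$, $\gamma_1=0$, $\gamma_2=1$, and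
$$\gamma_n=M_n-1\ (n\ge2\text{ even}),\qquad\gamma_n=M_n-2\ (n\ge3\text{ odd}).$$

*Step 2: summation.* We have $\sum_k\binom nkM_k=\sum_l\binom n{2l}2^{n-2l}C_l$, because $\sum_k\binom nk\binom k{2l}=\binom n{2l}2^{n-2l}$. This equals $C_{n+1}$ (Touchard's identity). Indeed, take a Dyck path of length $2n+2$, delete the first and the last step, and group the remaining $2n$ steps in consecutive pairs. Relative to the starting height of the shortened path, heights are $\ge-1$, hence $\ge0$ at the ends of pairs, where they are even. Let $UU$ and $DD$ become up- and down-steps, and $UD$ and $DU$ two kinds of level steps. This is a bijection onto Motzkin paths of length $n$ with two-colored level steps, and there are $\binom n{2l}C_l2^{n-2l}$ of these with $2l$ non-level steps.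

For $k\ge2$, $\gamma_k=M_k-1-\varepsilon_k$ with $\varepsilon_k=1$ for odd $k$ and $0$ for even $k$. At $k=0$ this formula gives $0$ and at $k=1$ it gives $-1$; it must be corrected by $+1$ in both cases. So for $n\ge1$
$$c_n=C_{n+1}-2^n-2^{n-1}+1+n=C_{n+1}-3\cdot2^{n-1}+n+1.\qquad\blacksquare$$
As a check, $c_1,c_2,c_3,c_4=1,2,6,23$, and $23=4!-1$ accounts for $s_4$.

**Proof of Theorem 2(b).** We show first that $T^{(4)}$ is generated by $s_4$, then that $[p,x_5]$, an identity by (I2), is not in it.

*Step 1: $T^{(4)}$ is generated by $s_4$.* In characteristic $2$, $s_4=[u_{12},u_{34}]+[u_{13},u_{24}]+[u_{14},u_{23}]$ with $u_{ij}=[x_i,x_j]$, and $s_4\in T$ by Section 4. By Lemma 3, $T^{(4)}$ is generated by the proper multihomogeneous identities of degree $\le4$. There are none of degree $\le3$: $u_{12}\ne0$; in multidegree $(1,1,1)$, where $\dim\tilde B=2$, the images $w_{123}=t_1u_{23}+t_2u_{13}$ and $w_{231}=t_2u_{13}+t_3u_{12}$ are independent; and in $(2,1)$, where $\dim\tilde B=1$, $[x_1,x_2,x_1]\mapsto t_1u_{12}\ne0$.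

In degree $4$ compare $\dim\tilde B$ from Section 3 with $\dim B=\dim W+\dim K[y]/J$. In the non-multilinear multidegrees $W=D$ by Lemma 7, and $\mathrm{Pl}$ has no component there, so $K[y]/J=K[y]$.

- $(1^4)$: $\dim\tilde B=9$, $\dim B=\gamma_4=M_4-1=8$.
- $(2,1,1)$: $\dim\tilde B=4$; $D$ has basis $t_1t_3u_{12},t_1t_2u_{13},t_1^2u_{23}$ and $K[y]$ has basis $y_{12}y_{13}$, so $\dim B=3+1=4$.
- $(2,2)$: $\dim\tilde B=2$; $D$ has basis $t_1t_2u_{12}$ and $K[y]$ has basis $y_{12}^2$, so $\dim B=2$.
- $(3,1)$: $\dim\tilde B=1$; $D$ has basis $t_1^2u_{12}$ and $K[y]$ contributes $0$, so $\dim B=1$.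

So the only proper identity of degree $4$, up to scalars and renaming of letters, is $s_4$.

*Step 2: the consequences of $s_4$ in degree $5$.* Let $\{w,y,z,r,q\}=\{x_1,\dots,x_5\}$; here $w,y,z,r,q$ are just names of letters. Sums over $\mathrm{cyc}$ are over cyclic shifts of $(w,y,z)$. From $s_4(w,y,z,r)=\sum_{\mathrm{cyc}}[[w,y],[z,r]]$ and $[z,rq]=[z,r]q+r[z,q]$ we get
$$s_4(w,y,z,rq)=r\,s_4(w,y,z,q)+q\,s_4(w,y,z,r)+[s_4(w,y,z,r),q]+\sum_{\mathrm{cyc}}\bigl([z,r][w,y,q]+[w,y,r][z,q]\bigr).$$
The multilinear elements of degree $5$ in the T-ideal generated by $s_4$ are spanned by the $x_is_4$, the $s_4x_i=x_is_4+[s_4,x_i]$ and the $s_4(w,y,z,rq)$; recall that $s_4$ is symmetric in characteristic $2$, and that it vanishes if a constant is substituted. The $x_is_4$ lie in the components $x_i\tilde B$. So, using $K\langle X\rangle=\bigoplus x^a\tilde B$, the proper elements among these are spanned by the $[s_4,x_i]$, which are Lie elements, and the last sums above.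

Work modulo Lie elements. By PBW, the multilinear proper polynomials of degree $5$ modulo Lie elements are the space
$$\bigoplus_{\{a,b,c\}}\bigl\langle(abc),(bca),(cab)\bigr\rangle\otimes(de),\qquad\{d,e\}=\{1,\dots,5\}\setminus\{a,b,c\},$$
where $(abc)=[x_a,x_b,x_c]$, $(de)=[x_d,x_e]$, and the only relation in each summand is Jacobi, $(abc)+(bca)+(cab)=0$. Using names of letters also as indices, the last sums become
$$\Sigma_{rq}=\sum_{\mathrm{cyc}}\bigl((wyq)(zr)+(wyr)(zq)\bigr)=\Sigma_{qr},$$
and $[p,x_5]$ becomes $\sum(ij5)(lm)$, over the six ordered pairs $(\{i,j\},\{l,m\})$ of complementary 2-subsets of $\{1,2,3,4\}$.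

*Step 3: $[p,x_5]$ is not a combination of the $\Sigma_{rq}$.* Suppose it equals $\sum\varepsilon_{rq}\Sigma_{rq}$ over unordered pairs, with $\varepsilon_{rq}=\varepsilon_{qr}\in K$. In the summand of $\{a,b,c\}$ with complement $\{d,e\}$, a commutator ending in $g\in\{a,b,c\}$ occurs exactly once in $\Sigma_{gd}$, exactly once in $\Sigma_{ge}$, and in no other $\Sigma_{rq}$. So its coefficient is $\varepsilon_{gd}+\varepsilon_{ge}$. Two coefficient vectors represent the same element if and only if they differ by a constant vector. In $[p,x_5]$, the summands with $5\notin\{a,b,c\}$ are $0$, and in a summand $\{5,a,b\}$ the commutator ending in $5$ has coefficient $1$ and the others $0$.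

Put $\epsilon_i=\varepsilon_{5i}$. The summands with $5\notin\{a,b,c\}$, whose complement is $\{d,5\}$, show that $\varepsilon_{ad}+\epsilon_a$ is independent of $a\in\{1,2,3,4\}\setminus\{d\}$; call it $k_d$. So $\varepsilon_{ad}=\epsilon_a+k_d$. By symmetry $\epsilon_a+k_d=\epsilon_d+k_a$, hence $\epsilon_a+k_a=\epsilon_d+k_d=:k$ for all $a\ne d$, and
$$\varepsilon_{ad}=\epsilon_a+\epsilon_d+k.$$
The summands $\{5,a,b\}$ with complement $\{d,e\}$ require $\varepsilon_{ad}+\varepsilon_{ae}=\varepsilon_{5d}+\varepsilon_{5e}+1$. Inserting the formula, $\epsilon_d+\epsilon_e=\epsilon_d+\epsilon_e+1$, a contradiction. So $[p,x_5]\in T\setminus T^{(4)}$. Together with Theorem 1, $5\le N_0\le9$. $\blacksquare$
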